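# Undecidability of satisfiability in $\mathit{SHOIF}^\sqcap$

## 1. Roles, knowledge bases, dominoes, and degrees of undecidability

Fix countably infinite sets $N_C$, $N_R$, $N_I$ of concept names, role names and individual names.

**Definition (roles and interpretations).** A role is a role name $r$ or an inverse role $r^-$. A role conjunction is an expression $\rho=r_1\sqcap\dots\sqcap r_n$ with $n\ge 1$ and each $r_i$ a role. An interpretation $\mathcal I$ has a non-empty, possibly infinite, domain $\Delta^{\mathcal I}$; it sends concept names to subsets of the domain, role names to binary relations on it, and individual names to elements. Inverse roles are read as converse relations, and $(r_1\sqcap\dots\sqcap r_n)^{\mathcal I}=r_1^{\mathcal I}\cap\dots\cap r_n^{\mathcal I}$.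

*Example.* Let the domain be $\{x,u,v,y\}$, let $A=\{(x,u),(u,y),(x,y)\}$ and $B=\{(x,v),(v,y),(x,y)\}$. Both relations are transitive, and $A\sqcap B$ is $\{(x,y)\}$. The pair $(x,y)$ is there because an $A$-path and a $B$-path lead from $x$ to $y$, although the two paths share no intermediate element. Keep this picture in mind: a conjunction of two transitive roles can compare the endpoints of two different paths.

**Definition (RBox, simple roles).** An RBox is a finite set of role inclusions $r\sqsubseteq s$ between roles, transitivity axioms $\mathrm{Trans}(r)$ and functionality axioms $\mathrm{Func}(r)$. They say, respectively, that $r^{\mathcal I}\subseteq s^{\mathcal I}$, that $r^{\mathcal I}$ is transitive, and that $r^{\mathcal I}$ is functional (each $x$ has at most one $y$ with $(x,y)\in r^{\mathcal I}$). A role is simple if it has no transitive sub-role with respect to the role hierarchy, closed under inverses. Functionality may only be stated for simple roles.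

*Example.* In the RBox $\{\mathrm{Trans}(t),\ t\sqsubseteq s,\ r\sqsubseteq t\}$ the roles $t$ and $s$ are not simple, since $t$ is a transitive sub-role of both. The role $r$ is simple: its only sub-role is $r$ itself. If there are no role inclusions at all, then every role name that is not declared transitive is simple.

**Definition (concepts, TBox, knowledge base).** $\mathit{SHOIF}^\sqcap$-concepts are built from concept names, $\top$, $\bot$ and nominals $\{o\}$ ($o\in N_I$) by $\neg C$, $C\sqcap C'$, $C\sqcup C'$, $\exists\rho.C$ and $\forall\rho.C$ with $\rho$ a role conjunction. Here $\{o\}^{\mathcal I}=\{o^{\mathcal I}\}$, the Boolean operators are read as set operations, $(\exists\rho.C)^{\mathcal I}$ is the set of $x$ that have some $\rho$-successor in $C^{\mathcal I}$, and $(\forall\rho.C)^{\mathcal I}$ is the set of $x$ all of whose $\rho$-successors are in $C^{\mathcal I}$. A TBox is a finite set of inclusions $C\sqsubseteq C'$, which hold in $\mathcal I$ when $C^{\mathcal I}\subseteq C'^{\mathcal I}$. A knowledge base (KB) $\mathcal K$ is a TBox together with an RBox. It is satisfiable if it has a model, and finitely satisfiable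 if it has a model with finite domain. A concept $C$ is satisfiable in $\mathcal K$ if some model of $\mathcal K$ has $C^{\mathcal I}\ne\emptyset$. $\mathit{SHOIF}$ is the same logic without role conjunctions.

*Example.* Take the RBox $\{\mathrm{Func}(r)\}$ and the TBox $\{X\sqsubseteq\exists r^-.\{o\}\}$. In any model each $x\in X$ satisfies $(o,x)\in r$, and $r$ is functional, so $X$ has at most one element. The name $X$ behaves like a nominal without being one; call this an implicit nominal.

**Definition (domino systems).** A domino system is $\mathcal D=(T,H,V)$ with $T$ finite and non-empty and $H,V\subseteq T\times T$. It tiles $\mathbb N^2$ if there is $\tau:\mathbb N^2\to T$ with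
$$(\tau(j,i),\tau(j,i+1))\in H\quad\text{and}\quad(\tau(j,i),\tau(j+1,i))\in V\qquad\text{for all } i,j .$$
It tiles periodically if for some $N\ge1$ there is $\tau:(\mathbb Z/N)^2\to T$ with the same conditions modulo $N$. We read $j$ as the row and $i$ as the position in the row.

*Example.* Let $T=\{0,1\}$ and $H=V=\{(0,1),(1,0)\}$. Then $\tau(j,i)=(i+j)\bmod 2$ tiles $\mathbb N^2$, and it tiles periodically with $N=2$. If $H=\emptyset$, nothing is tiled.

Three small facts. A periodic tiling gives a tiling of $\mathbb N^2$ by reducing coordinates modulo $N$. A $p\times q$ torus tiling gives an $N\times N$ one with $N=\mathrm{lcm}(p,q)$, again by reducing coordinates. And $\mathcal D$ tiles $\mathbb N^2$ if and only if it tiles $\mathbb Z^2$: a tiling of $\mathbb Z^2$ restricts; conversely, a tiling of $\mathbb N^2$ contains, after a shift, a tiling of each square $\{-n,\dots,n\}^2$; these finite tilings, ordered by restriction, form an infinite finitely branching tree, and an infinite branch (König's lemma) is a tiling of $\mathbb Z^2$.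

**Definition ($\Pi^0_1$, recursive inseparability).** A set is $\Sigma^0_1$ if it is recursively enumerable (r.e.) and $\Pi^0_1$ if its complement is r.e. It is $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a computable function, and $\Pi^0_1$-complete if it is moreover in $\Pi^0_1$. Disjoint sets $X_0,X_1$ are recursively inseparable if no recursive set contains $X_0$ and is disjoint from $X_1$.

*Example.* The set of programs that never halt is $\Pi^0_1$-complete. Let $X_k$ be the set of programs $e$ that halt on input $e$ with output $k$. Then $X_0$ and $X_1$ are recursively inseparable: if a recursive $X$ contained $X_0$ and missed $X_1$, let $e$ be a program that on input $e'$ outputs $1$ if $e'\in X$ and $0$ otherwise. If $e\in X$, then $e\in X_1$, which misses $X$; if $e\notin X$, then $e\in X_0\subseteq X$. Both are absurd.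

We shall use two cited theorems as black boxes.

**Theorem (Berger,** *The undecidability of the domino problem*, Mem. AMS 66, 1966; see also Robinson 1971**).** There is a computable reduction from the halting problem to "$\mathcal D$ does not tile". Hence "$\mathcal D$ tiles" is $\Pi^0_1$-hard.

**Theorem (Gurevich–Koryakov,** *Remarks on Berger's paper on the domino problem*, Siberian Math. J. 13, 1972**).** The set of $\mathcal D$ that do not tile and the set of $\mathcal D$ that tile periodically are recursively inseparable.

**Definition (unions of conjunctive queries).** A Boolean conjunctive query is an existentially closed conjunction of atoms $X(x)$ and $r(x,y)$ with concept names $X$ and role names $r$; a union of such queries is their disjunction. $\mathcal K\models q$ means that $q$ is true in every model of $\mathcal K$.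

*Example.* The query $\exists x,y\,(A(x,y)\wedge B(x,y))$ is true in the four-element interpretation above. If $A$ and $B$ are declared transitive, the roles in it are non-simple.

## 2. Decidability of satisfiability, and the statements

The question is this: is there an algorithm that reads a $\mathit{SHOIF}^\sqcap$ knowledge base and decides whether it has a model, finite or infinite? The same is asked for concept satisfiability with respect to a KB. And if so, are these problems N2ExpTime-complete?

The problem comes from "Role Conjunctions in Expressive Description Logics" (https://www.cs.ox.ac.uk/files/1215/Glimm_Kazakov_Role_Conjunctions.pdf). Two facts come with it. Reasoning in $\mathit{SHOIF}$ is NExpTime-complete. Concept satisfiability with respect to a KB in $\mathit{SHOIF}^\sqcap$ is N2ExpTime-hard, over arbitrary and over finite interpretations, and hence so are the standard reasoning problems, with complementary problems such as subsumption understood up to complement. The answer is as follows.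

**Theorem A.** KB satisfiability, and concept satisfiability with respect to a KB, in $\mathit{SHOIF}^\sqcap$ over arbitrary interpretations are $\Pi^0_1$-complete; hence they are undecidable and not N2ExpTime-complete. This holds already for one fixed RBox with no role inclusions, 4 functional role names and 8 transitive role names, with one nominal and only binary role conjunctions.

**Theorem B.** In the same fragment, the set of unsatisfiable KBs and the set of finitely satisfiable KBs are recursively inseparable. In particular finite satisfiability is also undecidable (it is r.e. but not recursive).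

**Corollary C.** Entailment of Boolean unions of conjunctive queries with non-simple roles over $\mathit{SHOIF}$ KBs (no role conjunctions) is undecidable.

The plan is to compute from each domino system $\mathcal D$ a KB $\mathcal K_{\mathcal D}$ that is satisfiable exactly when $\mathcal D$ tiles $\mathbb N^2$. The RBox never changes:
$$\mathrm{Func}(h),\ \mathrm{Func}(b),\ \mathrm{Func}(p),\ \mathrm{Func}(a);\qquad \mathrm{Trans}(A_\kappa),\ \mathrm{Trans}(B_\kappa),\ \mathrm{Trans}(E_\kappa),\ \mathrm{Trans}(G_\kappa)\quad(\kappa=0,1).$$
There are no role inclusions, so $h,b,p,a$ are simple. The TBox comes in three batches, (1)–(4), (5)–(8) and (9)–(11), each introduced when we need it. Throughout, $c,\kappa$ range over $\{0,1\}$, $\bar c=1-c$, $[n]$ is the parity of $n$, and every axiom is meant for all values of $c,\kappa$. We drop the superscript $\mathcal I$, and for functional $r$ we write $r(x)$ for the $r$-successor of $x$ if it exists.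

## 3. Forced edges and implicit nominals

How can we put a functional edge into a transitive role without role inclusions? By a conjunction.

**Fact (∗).** If $r$ is functional, $(x,y)\in r$ and $x\in\exists(r\sqcap s).\top$, then $(x,y)\in s$.

Indeed, $x$ has some $(r\sqcap s)$-successor; it is an $r$-successor of $x$, hence it is $y$; so $(x,y)\in s$. We shall use this with $s$ a transitive role or the inverse of a role.

A grid needs rows and columns that close up into squares, so we need a way to force two elements to be equal. Nominals with functionality do this, as in the example of Section 1. One can iterate: with $X_0\sqsubseteq\{o\}$, $X_{k+1}\sqsubseteq\exists r^-.X_k$ for $k<n$ and $\mathrm{Func}(r)$, every $X_k$ has at most one element, by induction on $k$: any two elements of $X_{k+1}$ are $r$-successors of the one element of $X_k$. But each further level costs a new concept name, so a KB that lists its levels this way gets only as many implicit nominals as it has names. For a grid on $\mathbb N^2$ we want an infinite sequence $z_0,z_1,z_2,\dots$ of forced elements from one finite KB.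

## 4. Rows of cells, axioms (1)–(4), and a selection rule that is too weak

To get infinitely many levels from finitely many names, let every element of a class $Z=Z_0\sqcup Z_1$ carry an infinite row of cells, and let every cell point to an element of $Z$. The hope is that the $i$-th cells of all rows point to the same element $z_i$. The first batch of axioms builds the rows.

1. $\{o\}\sqsubseteq Z_0$
2. $Z_c\sqsubseteq\exists(h\sqcap b^-).(F\sqcap R_c)$
3. $R_c\sqsubseteq\exists(h\sqcap b^-).R_c$
4. $F\sqsubseteq D_0\sqcap\exists p.\{o\}$; $\quad D_c\sqsubseteq\forall h.D_{\bar c}$; $\quad D_c\sqsubseteq\exists p.Z_c$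

Here $h$ moves forward along a row, $b$ moves back, $p$ is the pointer of a cell, $F$ marks first cells, $R_c$ marks cells of rows whose owner is in $Z_c$, and $D_c$ records the parity of the position of the cell.

**Lemma 1 (rows).** In a model of the RBox and (1)–(4), let $y\in Z_c$. Then $w^y_i:=h^{i+1}(y)$ exists for all $i\ge0$, and

- (a) $w^y_i\in R_c$ and $w^y_0\in F$;
- (b) $b(w^y_0)=y$ and $b(w^y_{i+1})=w^y_i$, hence $b^{\,i+1}(w^y_i)=y$;
- (c) $w^y_i\in D_{[i]}$, and $p(w^y_i)$ exists and lies in $Z_{[i]}$.

**Proof.** By (2), $y$ has an $h$-successor in $F\sqcap R_c$ that is also a $b^-$-successor; as $h$ is functional this is $w^y_0=h(y)$, and $(y,w^y_0)\in b^-$ means $b(w^y_0)=y$. If $w^y_i\in R_c$ exists, (3) gives in the same way $w^y_{i+1}=h(w^y_i)\in R_c$ with $b(w^y_{i+1})=w^y_i$. This proves (a) and (b). For (c), $w^y_0\in F\subseteq D_0$ by (4), and $D_c\sqsubseteq\forall h.D_{\bar c}$ makes the parity alternate along the row. Finally $D_c\sqsubseteq\exists p.Z_c$ gives a $p$-successor in $Z_{[i]}$, which is $p(w^y_i)$ by functionality. $\square$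

(An element could lie in both $Z_0$ and $Z_1$. Its row is still one row, since $h$ is a function, and the lemma applies for both values of $c$.)

Level $0$ works: $w^y_0\in F$, so by (4) and functionality of $p$ we have $p(w^y_0)=o$ for every $y\in Z$. Put $z_0=o$.

For level $1$ a natural idea is to copy the implicit nominals. Suppose all $n$-th cells point to $z_n$, and let $z^*$ be pointed to by some $(n+1)$-st cell. Then $z^*$ has a row of its own, and the $n$-th cell of that row points to $z_n$ as well. If that cell were the value at $z_n$ of a functional role $a$, then $z^*$ would be determined by $z_n$: take $a(z_n)$ and walk back with $b$ to the owner of the row. So let us have a concept $S$ for selected cells, with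

5. $S\sqsubseteq\exists(p\sqcap a^-).\top$

By (∗), if $v\in S$ and $p(v)=z$ then $(v,z)\in a^-$, that is, $v=a(z)$. So for each $z$ there is at most one selected cell that points to $z$. Now let us demand that each row other than that of $o$ has a selected cell, in a position whose parity is opposite to that of its owner. Is that enough?

It is not. The owner $z^*$ does not know the number $n$; it knows only a parity, and it may select the wrong cell. Here is a structure that shows it. Let $J=\mathbb N\cup\{1'\}$ with $[1']=1$, and take distinct elements $z_j,w_{j,i}$ for $j\in J$, $i\in\mathbb N$. Put $o=z_0$, $Z_c=\{z_j:[j]=c\}$, $R_c=\{w_{j,i}:[j]=c\}$, $D_c=\{w_{j,i}:[i]=c\}$, $F=\{w_{j,0}\}_j$; let $h$ send $z_j$ to $w_{j,0}$ and $w_{j,i}$ to $w_{j,i+1}$, and let $b=h^-$. Let $p(w_{j,i})=z_i$, with one exception: $p(w_{0,1})=z_{1'}$. Select the cells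
$$w_{1,0},\quad w_{1',2},\quad w_{k,k+1}\ (k\ge3\text{ odd}),\quad w_{k,k-1}\ (k\ge2\text{ even}).$$
Their positions are $0$; $2$; $4,6,8,\dots$; and $1,3,5,\dots$. No position occurs twice, so we may let $a(z_i)$ be the selected cell in position $i$. The exceptional cell $w_{0,1}$ is not selected, so each selected cell in position $i$ points to $z_i$, and (5) holds. Axioms (1)–(4) hold by inspection ($z_{1'}\in Z_1$, so $w_{0,1}$ is no exception to (4)). Every row except row $0$ has exactly one selected cell, and its position has parity opposite to that of the owner. Yet $p(w_{0,1})=z_{1'}\neq z_1=p(w_{1,1})$, so level $1$ is not unique. The trouble is that $z_{1'}$ selected its cell $2$, where we wanted cell $0$. A counter modulo a larger fixed number would not record $n$ either.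

## 5. Two routes from $z_n$ to $z^*$: axioms (5)–(8) and the chain $z_0,z_1,\dots$

We must say: "if $z^*$ is pointed to by an $(n+1)$-st cell, then $z^*$ selects its $n$-th cell." The number $n$ cannot be written down, but the element $z_n$ is a common reference point. There are two routes from $z_n$ to $z^*$.

The first has three steps: from $z_n$ back along a pointer to the $n$-th cell of some row, one step forward to the $(n+1)$-st cell, and along its pointer to $z^*$. The second has $n+2$ steps: from $z_n$ back along a pointer to the $n$-th cell of the row of $z^*$ itself, and then back along that row to its owner $z^*$. Put the first route into a transitive role $B$. Put the second into a transitive role $A$, but only if the $n$-th cell of $z^*$ is *not* selected. Transitivity compresses both routes to single edges, whatever $n$ is, and a role conjunction can see that they end at the same place. So we forbid $A\sqcap B$ from $z_n$ to $z^*$; this forces the selection. Besides (5) the second batch is: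

6. $D_\kappa\sqcap R_{\bar\kappa}\sqcap\neg S\sqsubseteq\exists(p\sqcap A_\kappa^-).\top$; $\quad R_{\bar\kappa}\sqsubseteq\exists(b\sqcap A_\kappa).\top$
7. $D_\kappa\sqsubseteq\exists(p\sqcap B_\kappa^-).\top$; $\quad D_\kappa\sqsubseteq\exists(h\sqcap B_\kappa).\top$; $\quad D_{\bar\kappa}\sqsubseteq\exists(p\sqcap B_\kappa).\top$
8. $Z_\kappa\sqsubseteq\forall(A_\kappa\sqcap B_\kappa).\neg Z_{\bar\kappa}$

Why the parities? Suppose we dropped them and used one $A$ and one $B$, in the structure where $z_j$ has row $(w_{j,i})_i$, where $p(w_{j,i})=z_i$ and where exactly the cells $w_{n+1,n}$ are selected. Then $B$ contains the path $z_n,w_{0,n},w_{0,n+1},z_{n+1},w_{0,n+1},w_{0,n+2},z_{n+2}$, so $(z_n,z_{n+2})\in B$. Also $w_{n+2,n}$ is not selected, so $A$ leads from $z_n$ to $w_{n+2,n}$ and back along row $n+2$ to $z_{n+2}$. The parity-free version of (8) would fail in the very structure we aim for. With parities, $B_\kappa$ starts only at $z_n$ with $[n]=\kappa$ and gets stuck at $z_{n+1}$; we check this in Section 7.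

Let us do level $1$ by hand. Let $y\in Z$ and $z^*=p(w^y_1)$, which lies in $Z_1$. By (7) and (∗) with $\kappa=0$, the pairs $(z_0,w^y_0)$, $(w^y_0,w^y_1)$, $(w^y_1,z^*)$ are in $B_0$, hence $(z_0,z^*)\in B_0$. Let $v=w^{z^*}_0$; it points to $z_0$ and lies in $D_0\sqcap R_1$. If $v\notin S$, then (6) gives $(z_0,v),(v,z^*)\in A_0$, so $(z_0,z^*)\in A_0\cap B_0$ leads from $Z_0$ to $Z_1$, against (8). So $v\in S$, hence $v=a(z_0)$ and $z^*=b(a(z_0))$, whatever $y$ was. In the bad structure of Section 4 this is the contradiction that arises at $z_{1'}$: its cell $w_{1',0}$ is not selected, so $(z_0,z_{1'})$ would be in $A_0$ by way of $w_{1',0}$, and in $B_0$ by way of $w_{0,0},w_{0,1}$.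

**Lemma 2.** In a model of the RBox and (1)–(8) there are elements $z_0,z_1,\dots$ with $z_n\in Z_{[n]}$ such that for every $n$ and every $y\in Z$ we have $p(w^y_n)=z_n$. Moreover $a(z_n)=w_n^{z_{n+1}}$ for all $n$.

**Proof.** By induction on $n$. Note that $Z\neq\emptyset$ by (1). For $n=0$ we have seen that $p(w^y_0)=o$ for every $y\in Z$; put $z_0=o\in Z_0$. Now assume the statement about $p$ for $n$. Let $\kappa=[n]$, let $y\in Z$ be arbitrary, and put $z^*:=p(w^y_{n+1})$, which is in $Z_{\bar\kappa}$ by Lemma 1(c).

**Step 1: the $B_\kappa$-route.** The aim is $(z_n,z^*)\in B_\kappa$. By the induction hypothesis $p(w^y_n)=z_n$. Since $w^y_n\in D_\kappa$, the first two parts of (7) and (∗) give $(w^y_n,z_n)\in B_\kappa^-$ and $(w^y_n,w^y_{n+1})\in B_\kappa$. Since $w^y_{n+1}\in D_{\bar\kappa}$, the third part gives $(w^y_{n+1},z^*)\in B_\kappa$. So $(z_n,w^y_n),(w^y_n,w^y_{n+1}),(w^y_{n+1},z^*)\in B_\kappa$, and $(z_n,z^*)\in B_\kappa$ by transitivity.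

**Step 2: the $A_\kappa$-route.** The aim is that the $n$-th cell of $z^*$ is selected. As $z^*\in Z_{\bar\kappa}$, it has a row with $w^{z^*}_i\in R_{\bar\kappa}$ for all $i$. Let $v:=w^{z^*}_n\in D_\kappa\sqcap R_{\bar\kappa}$. The induction hypothesis holds for every element of $Z$, so we may apply it to $z^*$: $p(v)=z_n$. Suppose $v\notin S$. Then the first part of (6) and (∗) give $(v,z_n)\in A_\kappa^-$, so $(z_n,v)\in A_\kappa$. By the second part of (6), (∗) and Lemma 1(b), each of
$$(w^{z^*}_n,w^{z^*}_{n-1}),\ \dots,\ (w^{z^*}_1,w^{z^*}_0),\ (w^{z^*}_0,z^*)$$
is in $A_\kappa$. By transitivity $(z_n,z^*)\in A_\kappa$. So $(z_n,z^*)\in A_\kappa\cap B_\kappa$ with $z_n\in Z_\kappa$ and $z^*\in Z_{\bar\kappa}$, which contradicts (8). Hence $v\in S$.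

**Step 3: $z^*$ is determined by $z_n$.** The aim is to remove the dependence on $y$. By (5) and (∗), $(v,z_n)\in a^-$, so $v=a(z_n)$. By Lemma 1(b), $z^*=b^{\,n+1}(v)=b^{\,n+1}(a(z_n))$, an expression in which $y$ does not occur. Put $z_{n+1}:=z^*$. Then $p(w^y_{n+1})=z_{n+1}$ for all $y\in Z$, $z_{n+1}\in Z_{[n+1]}$, and $a(z_n)=v=w_n^{z_{n+1}}$. $\square$

## 6. The grid $w_i^{z_j}$, axioms (9)–(11), and the tiling

The row of $z_j$ is to be row $j$ of the grid, so the grid point $(j,i)$ is $w_i^{z_j}$. Horizontal neighbors are joined by $h$. Vertical neighbors are $w_i^{z_j}$ and $w_i^{z_{j+1}}$, which have no direct edge. Again two transitive roles compare two routes: $E_\kappa$ goes through the common target $z_i$ and thus remembers the position $i$, and $G_\kappa$ goes through $z_j$ and $a(z_j)$ and thus passes from row $j$ to row $j+1$. Here is the third batch.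

9. $R_\kappa\sqsubseteq\exists(p\sqcap E_\kappa).\top$; $\quad R_{\bar\kappa}\sqsubseteq\exists(p\sqcap E_\kappa^-).\top$
10. $R_c\sqsubseteq\exists(b\sqcap G_\kappa).\top$; $\quad Z_\kappa\sqsubseteq\exists(a\sqcap G_\kappa).\top$; $\quad R_{\bar\kappa}\sqsubseteq\exists(h\sqcap G_\kappa).\top$
11. $R_c\sqsubseteq\bigsqcup_{d\in T}K_d$; $\quad K_d\sqcap K_{d'}\sqsubseteq\bot$ for $d\ne d'$; $\quad R_c\sqcap K_d\sqsubseteq\forall h.\neg K_{d'}$ for $(d,d')\notin H$; $\quad R_\kappa\sqcap K_d\sqsubseteq\forall(E_\kappa\sqcap G_\kappa).\neg(R_{\bar\kappa}\sqcap K_{d'})$ for $(d,d')\notin V$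

This completes the KB: $\mathcal K_{\mathcal D}$ is the fixed RBox with the TBox (1)–(11). It has one nominal, and all its proper role conjunctions are binary. A sanity check: if $H=\emptyset$, then $\mathcal K_{\mathcal D}$ has no model, because $w_0^o$ lies in some $K_d$, its $h$-successor $w_1^o$ lies in some $K_{d'}$, and (11) forbids every such pair.

**Proposition 3.** If $\mathcal K_{\mathcal D}$ is satisfiable, then $\mathcal D$ tiles $\mathbb N^2$.

**Proof.** Take a model, and the $z_n$ of Lemma 2. Put $g(j,i):=w_i^{z_j}$. Since $z_j\in Z_{[j]}$, we have $g(j,i)\in R_{[j]}$, so by the first two parts of (11) there is exactly one $d$ with $g(j,i)\in K_d$; let $\tau(j,i)$ be this $d$.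

**Step 1: horizontal constraints.** We have $g(j,i+1)=h(g(j,i))$, so the third part of (11) gives $(\tau(j,i),\tau(j,i+1))\in H$.

**Step 2: vertical constraints.** Let $\kappa=[j]$, $x=g(j,i)\in R_\kappa$ and $y=g(j+1,i)\in R_{\bar\kappa}$. The aim is $(x,y)\in E_\kappa\cap G_\kappa$.

For $E_\kappa$: by Lemma 2, $p(x)=z_i=p(y)$. By (9) and (∗), $(x,z_i)\in E_\kappa$ and $(y,z_i)\in E_\kappa^-$, so $(x,z_i),(z_i,y)\in E_\kappa$ and $(x,y)\in E_\kappa$.

For $G_\kappa$: by the first part of (10) and (∗), all $b$-steps along $g(j,i),g(j,i-1),\dots,g(j,0),z_j$ are $G_\kappa$-edges. Next, by Lemma 2, $a(z_j)=w_j^{z_{j+1}}=g(j+1,j)$, and since $z_j\in Z_\kappa$ the second part of (10) makes $(z_j,g(j+1,j))$ a $G_\kappa$-edge. Finally, all cells $g(j+1,\cdot)$ are in $R_{\bar\kappa}$, so by (10) both their $h$-edges and their $b$-edges are $G_\kappa$-edges. From $g(j+1,j)$ we therefore reach $g(j+1,i)=y$ by $|i-j|$ further $G_\kappa$-steps: forward by $h$ if $i>j$, back by $b$ if $i<j$, none if $i=j$. So $(x,y)\in G_\kappa$.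

Now the last part of (11) gives $(\tau(j,i),\tau(j+1,i))\in V$. $\square$

## 7. A model of $\mathcal K_{\mathcal D}$ from a tiling

The axioms force certain pairs into the transitive roles. In the model we put in exactly these pairs, close under transitivity, and must check that the closure adds nothing forbidden.

**Proposition 4.** If $\mathcal D$ tiles $\mathbb N^2$, then $\mathcal K_{\mathcal D}$ is satisfiable.

**Proof.** Let $\tau$ be a tiling. The domain consists of pairwise distinct elements $z_j$ and $w_{j,i}$ for $i,j\in\mathbb N$. Put $o=z_0$ and
$$Z_c=\{z_j:[j]=c\},\quad R_c=\{w_{j,i}:[j]=c\},\quad D_c=\{w_{j,i}:[i]=c\},$$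
$$F=\{w_{j,0}\}_j,\quad S=\{w_{i+1,i}\}_i,\quad K_d=\{w_{j,i}:\tau(j,i)=d\}.$$
Let $h$ send $z_j$ to $w_{j,0}$ and $w_{j,i}$ to $w_{j,i+1}$; let $b=h^-$; let $p$ send $w_{j,i}$ to $z_i$; let $a$ send $z_i$ to $w_{i+1,i}$. The map $h$ is injective, so $b$ is functional, and so are $h,p,a$. Each transitive role is the transitive closure of the following edges.

- $A_\kappa$: (i) $(z_n,w_{j,n})$ with $[n]=\kappa$, $[j]=\bar\kappa$, $j\neq n+1$; (ii) $(w_{j,i},b(w_{j,i}))$ with $[j]=\bar\kappa$.
- $B_\kappa$: (i) $(z_n,w_{j,n})$ with $[n]=\kappa$; (ii) $(w_{j,n},w_{j,n+1})$ with $[n]=\kappa$; (iii) $(w_{j,i},z_i)$ with $[i]=\bar\kappa$.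
- $E_\kappa$: (i) $(w_{j,i},z_i)$ with $[j]=\kappa$; (ii) $(z_i,w_{j,i})$ with $[j]=\bar\kappa$.
- $G_\kappa$: (i) $(w_{j,i},b(w_{j,i}))$ for all $j,i$; (ii) $(z_j,w_{j+1,j})$ with $[j]=\kappa$; (iii) $(w_{j,i},w_{j,i+1})$ with $[j]=\bar\kappa$.

**Step 1: the axioms that ask for edges.** The aim is to verify everything except (8) and the last part of (11). Axiom (1) holds since $z_0\in Z_0$. For (2) and (3), $h(z_j)=w_{j,0}\in F\sqcap R_{[j]}$ and $h(w_{j,i})=w_{j,i+1}\in R_{[j]}$, and $b^-=h$. For (4), $p(w_{j,0})=z_0=o$, the parity of $i$ alternates along $h$, and $p(w_{j,i})=z_i\in Z_{[i]}$. For (5), $p(w_{i+1,i})=z_i$ and $a(z_i)=w_{i+1,i}$. For (6), an element of $D_\kappa\sqcap R_{\bar\kappa}\sqcap\neg S$ is some $w_{j,n}$ with $[n]=\kappa$, $[j]=\bar\kappa$, $j\ne n+1$; its $p$-successor is $z_n$, and $(z_n,w_{j,n})$ is an $A_\kappa$-edge (i). The second part of (6) holds by the edges (ii). The three parts of (7) hold by the $B_\kappa$-edges (i), (ii), (iii) in this order; the two parts of (9) by the $E_\kappa$-edges (i), (ii); the three parts of (10) by the $G_\kappa$-edges (i), (ii), (iii). In (11), every cell has exactly one tile,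 and the third part holds because $\tau$ respects $H$.

**Step 2: axiom (8).** The aim is that $A_\kappa$ and $B_\kappa$ never lead from the same $z_n$ with $[n]=\kappa$ to the same $z$-element. An $A_\kappa$-path from $z_n$ starts with an edge (i) into some $w_{j,n}$ with $[j]=\bar\kappa$ and $j\neq n+1$. From a cell of row $j$ only edges (ii) go out, so the path moves back inside row $j$ until, possibly, it reaches $z_j$. As $[j]=\bar\kappa$, no $A_\kappa$-edge leaves $z_j$. So the $z$-elements $A_\kappa$-reachable from $z_n$ are among the $z_j$ with $j\neq n+1$. A $B_\kappa$-path from $z_n$ first goes to some $w_{j,n}$. As $[n]=\kappa$, the only edge out of $w_{j,n}$ is (ii), to $w_{j,n+1}$. As $[n+1]=\bar\kappa$, the only edge out of $w_{j,n+1}$ is (iii), to $z_{n+1}$, and no $B_\kappa$-edge leaves $z_{n+1}$. So the only $z$-element $B_\kappa$-reachable from $z_n$ is $z_{n+1}$. Hence no pair in $A_\kappa\cap B_\kappa$ leads from $Z_\kappa$ to $Z_{\bar\kappa}$, and (8) holds.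

**Step 3: the last part of (11).** The aim is that from $w_{j,i}$ with $[j]=\kappa$ the conjunction $E_\kappa\sqcap G_\kappa$ reaches no element of $R_{\bar\kappa}$ other than $w_{j+1,i}$. From $w_{j,i}$, the role $E_\kappa$ reaches only $z_i$ and then the cells $w_{j',i}$ with $[j']=\bar\kappa$, which no $E_\kappa$-edge leaves. From $w_{j,i}$, the role $G_\kappa$ cannot move forward in row $j$, because edges (iii) need parity $\bar\kappa$; so it reaches the $w_{j,i'}$ with $i'<i$, then $z_j$, then by (ii) the cell $w_{j+1,j}$, then the cells of row $j+1$ by edges (i) and (iii), and $z_{j+1}$. No $G_\kappa$-edge leaves $z_{j+1}$, since $[j+1]=\bar\kappa$. So the elements of $R_{\bar\kappa}$ that are $G_\kappa$-reachable from $w_{j,i}$ are those of row $j+1$; those that are $E_\kappa$-reachable are in position $i$; the only common one is $w_{j+1,i}$. Since $(\tau(j,i),\tau(j+1,i))\in V$, the axiom holds. $\square$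

## 8. $\Pi^0_1$-completeness (Theorem A), and which features are needed

**Proof of Theorem A.**

**Step 1: hardness.** By Propositions 3 and 4, $\mathcal K_{\mathcal D}$ is satisfiable if and only if $\mathcal D$ tiles $\mathbb N^2$, and $\mathcal D\mapsto\mathcal K_{\mathcal D}$ is computable. Also, $\top$ is satisfiable in $\mathcal K_{\mathcal D}$ if and only if $\mathcal K_{\mathcal D}$ is satisfiable, since domains are non-empty. By Berger's theorem both problems are $\Pi^0_1$-hard, hence undecidable. All the $\mathcal K_{\mathcal D}$ share the RBox of Section 2, use one nominal and only binary role conjunctions.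

**Step 2: membership in $\Pi^0_1$.** The aim is that unsatisfiability is r.e. Everything translates effectively into first-order logic with equality: concept names become unary predicates, role names binary predicates, individual names constants; $\{o\}$ becomes $x=o$; $\exists\rho.C$ becomes $\exists y\,(r_1(x,y)\wedge\dots\wedge r_n(x,y)\wedge C(y))$, with $r^-(x,y)$ read as $r(y,x)$, and $\forall\rho.C$ dually; inclusions, transitivity and functionality are universal sentences. For concept satisfiability one adds $\exists x\,C(x)$. By Gödel's completeness theorem the unsatisfiable sentences are r.e.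

**Step 3: the complexity question.** Every problem in N2ExpTime is decidable. So neither problem is in N2ExpTime, and neither is N2ExpTime-complete. (The N2ExpTime-hardness stands; there is no matching upper bound, nor any computable one.) Standard complementary problems such as subsumption are $\Sigma^0_1$-complete: for instance $\mathcal K\models\top\sqsubseteq\bot$ expresses unsatisfiability of $\mathcal K$. $\square$

**Remark.** Transitivity and role conjunctions are both needed, while Theorem A shows that role inclusions are not. Without role conjunctions the logic is $\mathit{SHOIF}$, which is NExpTime-complete. Without transitivity axioms, all axioms translate in polynomial time into the two-variable fragment with counting $C^2$: a role conjunction is a conjunction of atoms in the same two variables, nested quantifiers reuse the two variables alternately, a nominal is a unary predicate with exactly one element, and $\mathrm{Func}(r)$ is $\forall x\,\exists^{\le1}y\,r(x,y)$. Satisfiability of $C^2$ is in NExpTime (Pratt-Hartmann, *Complexity of the two-variable fragment with counting quantifiers*, J. Logic, Language and Information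 14, 2005).

## 9. Rows that end, toroidal grids, and Theorem B

For finite models the rows must be allowed to end, and all rows must end at the same position. We mark last cells by $L$ and the element they point to by $\Lambda$; since the $n$-th cells all have the same target, that target can tell all rows at once whether to stop. Then we close the square grid to a torus: $Q_d$ carries the first tile of a row to its end, and $P_d$ stores the tiles of row $0$ in the elements $z_i$, where the last row, marked $M$, can read them. Let $\mathcal K^+_{\mathcal D}$ be $\mathcal K_{\mathcal D}$ with new concept names $L,\Lambda,O,M,P_d,Q_d$ ($d\in T$) and the following changes.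

- (3) becomes $R_c\sqcap\neg L\sqsubseteq\exists(h\sqcap b^-).R_c$. The second axiom of (7) becomes $D_\kappa\sqcap\neg L\sqsubseteq\exists(h\sqcap B_\kappa).\top$. The last two of (10) become $Z_\kappa\sqcap\neg\Lambda\sqsubseteq\exists(a\sqcap G_\kappa).\top$ and $R_{\bar\kappa}\sqcap\neg L\sqsubseteq\exists(h\sqcap G_\kappa).\top$.
- (12) $L\sqsubseteq\forall p.\Lambda$; $\quad R_c\sqcap\neg L\sqsubseteq\forall p.\neg\Lambda$; $\quad Z_c\sqcap R_{c'}\sqsubseteq\bot$ for all $c,c'$.
- (13) $F\sqcap K_d\sqsubseteq Q_d$; $\quad Q_d\sqsubseteq\forall h.Q_d$; $\quad L\sqcap K_d\sqcap Q_{d'}\sqsubseteq\bot$ for $(d,d')\notin H$.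
- (14) $\{o\}\sqsubseteq\forall h.O$; $\quad O\sqsubseteq\forall h.O$; $\quad\Lambda\sqsubseteq\forall h.M$; $\quad M\sqsubseteq\forall h.M$; $\quad O\sqcap K_d\sqsubseteq\forall p.P_d$; $\quad M\sqcap K_d\sqsubseteq\forall p.\neg P_{d'}$ for $(d,d')\notin V$.

The RBox, the one nominal and the bound of two roles per conjunction are unchanged.

**Proposition 5.** (a) $\mathcal K^+_{\mathcal D}$ is satisfiable iff $\mathcal D$ tiles $\mathbb N^2$. (b) $\mathcal K^+_{\mathcal D}$ has a finite model iff $\mathcal D$ tiles periodically.

**Proof.** Let $\mathcal I$ be a model of $\mathcal K^+_{\mathcal D}$. For $y\in Z$ put $w^y_0=h(y)$, and $w^y_{i+1}=h(w^y_i)$ as long as $w^y_i\notin L$. The statements of Lemma 1 hold for those cells that are defined, with the same proof.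

**Step 1: the chain continues until it meets $\Lambda$.** The aim is a version of Lemma 2. Let $\Phi(n)$ be the statement: for all $y\in Z$ the cells $w^y_0,\dots,w^y_n$ are defined, and there is $z_n$ with $p(w^y_n)=z_n$ for all $y\in Z$. By Lemma 1(c), such a $z_n$ lies in $Z_{[n]}$. $\Phi(0)$ holds with $z_0=o$, as before. Suppose $\Phi(0),\dots,\Phi(n)$ hold.

If $z_n\notin\Lambda$, then $w^y_n\notin L$ for all $y\in Z$, by $L\sqsubseteq\forall p.\Lambda$. So $w^y_{n+1}$ is defined for all $y\in Z$, and $z^*=p(w^y_{n+1})$ exists and lies in $Z_{\overline{[n]}}$. Now the three steps in the proof of Lemma 2 apply verbatim. Step 1 there uses the changed axiom of (7) only at $w^y_n$, which is not in $L$. Step 2 uses only the cells $w^{z^*}_0,\dots,w^{z^*}_n$ of the row of $z^*$, which are defined by $\Phi(n)$ applied to $z^*\in Z$, and the unchanged axioms (6) and (8). Step 3 uses (5). We obtain $\Phi(n+1)$ and $a(z_n)=w_n^{z_{n+1}}$.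

If $z_n\in\Lambda$, then $w^y_n\in L$ for all $y\in Z$, by $R_c\sqcap\neg L\sqsubseteq\forall p.\neg\Lambda$. Put $m=n$ and stop.

**Step 2: the process never stops.** The aim is that then $\mathcal D$ tiles $\mathbb N^2$ and $\mathcal I$ is infinite. No $z_n$ is in $\Lambda$, and no cell $w^y_i$ with $y\in Z$ is in $L$, so all guards are satisfied at the elements used in Section 6, and the proof of Proposition 3 applies: $\mathcal D$ tiles $\mathbb N^2$. If $\mathcal I$ were finite, then $h^i(z_0)=h^k(z_0)$ for some $i<k$. Applying $b$ $i$ times gives $z_0=h^{k-i}(z_0)=w^{z_0}_{k-i-1}\in R_0$, while $z_0\in Z_0$; this contradicts the last part of (12).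

**Step 3: the process stops at $m$.** The aim is a tiling of the $(m+1)\times(m+1)$ torus. Now $z_m\in\Lambda$ and $z_0,\dots,z_{m-1}\notin\Lambda$, and in the row of every element of $Z$ exactly $w_m$ among $w_0,\dots,w_m$ is in $L$. For $0\le i,j\le m$ put $\tau(j,i)=d$ iff $w_i^{z_j}\in K_d$.

The constraints that do not wrap around follow as in Proposition 3. The horizontal ones, for $i<m$, use $w_{i+1}^{z_j}=h(w_i^{z_j})$. For the vertical ones, with $j<m$, we have $z_j\notin\Lambda$, so the $a$-edge out of $z_j$ is a $G_\kappa$-edge, and $a(z_j)=w_j^{z_{j+1}}$ by Step 1; the forward steps in row $j+1$ start at cells in positions less than $i\le m$, which are not in $L$; and (9) and the $b$-part of (10) are unchanged.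

Horizontal wrap: $w_0^{z_j}\in F\sqcap K_{\tau(j,0)}$, so $w_m^{z_j}\in Q_{\tau(j,0)}$ by (13). Also $w_m^{z_j}\in L\sqcap K_{\tau(j,m)}$, so the last part of (13) gives $(\tau(j,m),\tau(j,0))\in H$.

Vertical wrap: as $z_0=o$, (14) gives $w_i^{z_0}\in O$ for all $i\le m$, so $z_i=p(w_i^{z_0})\in P_{\tau(0,i)}$. As $z_m\in\Lambda$, (14) gives $w_i^{z_m}\in M$ for all $i\le m$, and $p(w_i^{z_m})=z_i$. So the last part of (14) gives $(\tau(m,i),\tau(0,i))\in V$.

Hence $\mathcal D$ tiles the torus with $N=m+1$, and therefore also $\mathbb N^2$. Steps 2 and 3 prove "$\Rightarrow$" in (a). They also prove "$\Rightarrow$" in (b), because in a finite model the process must stop.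

**Step 4: a model from a tiling of $\mathbb N^2$.** Extend the model of Section 7 by $L=\Lambda=M=\emptyset$, $O=\{w_{0,i}\}_i$, $P_d=\{z_i:\tau(0,i)=d\}$ and $Q_d=\{w_{j,i}:\tau(j,0)=d\}$. The changed axioms follow from the original ones. In (12), $L$ and $\Lambda$ are empty and $Z_c,R_{c'}$ are disjoint. In (13), $w_{j,0}\in K_d$ means $\tau(j,0)=d$, so $w_{j,0}\in Q_d$; $Q_d$ is a union of rows; $L$ is empty. In (14), $h(z_0)=w_{0,0}\in O$, $O$ is closed under $h$, and $w_{0,i}\in K_d$ gives $p(w_{0,i})=z_i\in P_d$; the axioms with $\Lambda$ or $M$ on the left are void. This proves (a).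

**Step 5: a finite model from a periodic tiling.** Let $\tau$ tile the $N\times N$ torus and put $m=N-1$. Restrict the structure of Section 7 to indices $0\le i,j\le m$: restrict all concepts and edge lists, leave $h$ undefined on $w_{j,m}$ and $a$ undefined on $z_m$, and let the transitive roles be the closures of the restricted edge lists. Put $\Lambda=\{z_m\}$, $L=\{w_{j,m}\}_j$, $M=\{w_{m,i}\}_i$, $O=\{w_{0,i}\}_i$, and $P_d,Q_d$ as in Step 4.

The axioms that ask for edges hold as in Section 7, because the guards $\neg L$ and $\neg\Lambda$ exclude exactly the elements that lost their $h$- or $a$-successor among those concerned. The roles $b$ and $p$ are still defined on all cells, $S=\{w_{i+1,i}:i<m\}$, and $a(z_i)=w_{i+1,i}$ for $i<m$, so (5) and (6) hold as before. The edge lists are only restricted, so nothing new becomes reachable, and the analysis of Section 7 gives (8). It also gives the last part of (11): for $j<m$ the only possible $(E_\kappa\sqcap G_\kappa)$-successor of $w_{j,i}$ in $R_{\bar\kappa}$ is $w_{j+1,i}$, and for $j=m$, $\kappa=[m]$, no element of $R_{\bar\kappa}$ is $G_\kappa$-reachable from $w_{m,i}$, since one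 only gets back to $z_m$, where $a$ is undefined. The other parts of (11) hold because $\tau$ is a tiling.

Axiom (12) holds because $p(w_{j,i})=z_i\in\Lambda$ iff $i=m$ iff $w_{j,i}\in L$, and $Z_c,R_{c'}$ are disjoint. In (13), the first two parts are as in Step 4; for the third, $w_{j,m}\in L\sqcap K_d\sqcap Q_{d'}$ means $d=\tau(j,m)$ and $d'=\tau(j,0)$, and this pair is in $H$ by the wrap condition. In (14), the parts with $O$ are as in Step 4; $h(z_m)=w_{m,0}\in M$, and $M$ is closed under $h$; and if $w_{m,i}\in K_d$ and $z_i\in P_{d'}$, then $d=\tau(m,i)$ and $d'=\tau(0,i)$, a pair in $V$ by the wrap condition. So we have a finite model. This proves (b). $\square$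

**Proof of Theorem B.** The map $\mathcal D\mapsto\mathcal K^+_{\mathcal D}$ is computable. By Proposition 5 it sends the systems that do not tile to unsatisfiable KBs, and the systems that tile periodically to finitely satisfiable KBs. If a recursive set separated unsatisfiable from finitely satisfiable KBs, its preimage under the map would be recursive and would separate the non-tiling from the periodically tiling systems, against the Gurevich–Koryakov theorem. Finite satisfiability is r.e., by enumerating finite interpretations of the names that occur in the KB and checking the axioms. The set of finitely satisfiable KBs is disjoint from the set of unsatisfiable ones; if it were recursive, its complement would contain all unsatisfiable KBs and miss the finitely satisfiable ones, and so would be a separating set. Hence finite satisfiability is undecidable. $\square$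

## 10. Moving the conjunctions into a query (Corollary C)

In $\mathcal K_{\mathcal D}$ role conjunctions occur in two ways. In (2), (3), (5), (6), (7), (9) and (10) they occur as $\exists(r\sqcap r').C$ on the right-hand side; these can be replaced by role inclusions. In (8) and the last part of (11) they occur under $\forall$; these can be moved to a query.

**Proof of Corollary C.** Build $\widehat{\mathcal K}_{\mathcal D}$ from $\mathcal K_{\mathcal D}$ as follows. Replace each $\exists(r\sqcap r').C$ by $\exists s.C$ with a fresh role name $s$, and add $s\sqsubseteq r$ and $s\sqsubseteq r'$. Delete (8) and the last part of (11).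

**Step 1: this is a $\mathit{SHOIF}$ KB.** The aim is to check that the functional roles stay simple. The only inclusions are those with a fresh $s$ on the left. So the sub-roles of $h,b,p,a$ are these roles themselves and, up to inverses, fresh names $s$. None of these is transitive. No role conjunction is left.

**Step 2: the query.** Let $q_{\mathcal D}$ be the union, for $\kappa=0,1$, of
$$\exists x,y\,\big(Z_\kappa(x)\wedge A_\kappa(x,y)\wedge B_\kappa(x,y)\wedge Z_{\bar\kappa}(y)\big)$$
and, for each $(d,d')\notin V$,
$$\exists x,y\,\big(R_\kappa(x)\wedge K_d(x)\wedge E_\kappa(x,y)\wedge G_\kappa(x,y)\wedge R_{\bar\kappa}(y)\wedge K_{d'}(y)\big).$$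
An interpretation falsifies $q_{\mathcal D}$ exactly when it satisfies all the deleted axioms.

**Step 3: the equivalence.** The aim is that $\widehat{\mathcal K}_{\mathcal D}\not\models q_{\mathcal D}$ iff $\mathcal D$ tiles $\mathbb N^2$. Given a model of $\mathcal K_{\mathcal D}$, interpret each $s$ as $r\cap r'$; then $\exists s.C$ and $\exists(r\sqcap r').C$ have the same meaning, so we get a model of $\widehat{\mathcal K}_{\mathcal D}$, and it falsifies $q_{\mathcal D}$. Conversely, in a model of $\widehat{\mathcal K}_{\mathcal D}$ we have $s\subseteq r\cap r'$, so $\exists s.C\subseteq\exists(r\sqcap r').C$, and since these concepts stand on the right-hand side the original axioms hold; if the model falsifies $q_{\mathcal D}$, the deleted axioms hold too, and it is a model of $\mathcal K_{\mathcal D}$. So $\widehat{\mathcal K}_{\mathcal D}\not\models q_{\mathcal D}$ iff $\mathcal K_{\mathcal D}$ is satisfiable, and by Propositions 3 and 4 this holds iff $\mathcal D$ tiles $\mathbb N^2$. Berger's theorem gives undecidability. $\square$
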